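
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Simple left principal ideal domains that are left SI but not right SI}


\begin{abstract}
A ring is left SI if all its singular left modules are injective. We show that a simple left Noetherian left SI-domain need not be right SI. Over every field $k$ there is a skew polynomial ring $R=D[x;\sigma,\delta]$, with $D$ a skew field containing $k$ in its center, that is a simple left principal ideal domain and left SI, but not right Ore and therefore not right SI. The skew field $D$ is built by freely adjoining solutions of linear equations in $\delta$, inside universal localizations of free ideal rings, while one chosen element is kept outside the image of $\sigma$. We also show that a left SI-domain is right SI if and only if it is right Ore, and that every Ore extension of a skew field embeds in a simple left principal ideal domain that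 is left SI.
\end{abstract}

\section{The question and the answer}

Rings are associative with identity, and homomorphisms are unital. A left ideal of $R$ is \emph{essential} if it meets every nonzero left ideal nontrivially. A left $R$-module is \emph{singular} if each of its elements is annihilated by an essential left ideal. The ring $R$ is \emph{left SI} if every singular left $R$-module is injective; a \emph{left SI-domain} is a domain that is left SI. The right-hand notions are defined with right modules.

Over a domain, singularity is a form of torsion. A domain $R$ is \emph{left Ore} if $Ra\cap Rb\ne0$ for all nonzero $a,b$, that is, if every nonzero left ideal is essential. Over such a domain the singular modules are exactly the modules in which every element is killed by some nonzero element of $R$, and left SI says that all these torsion modules are injective.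

This is a strong demand. A skew field satisfies it vacuously: its only essential left ideal is the ring itself, so $0$ is its only singular module. A commutative domain that is not a field never satisfies it. For example, $\mathbb Z/2\mathbb Z$ is singular over $\mathbb Z$ and is not divisible. The same obstruction shows that every left SI-domain is simple (Lemma~\ref{lem:div}). Nontrivial examples must therefore be noncommutative, and the natural place to look is among rings of differential operators $D[x;\delta]$, where the injectivity of a torsion module becomes the solvability of differential equations.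

Examples of non-Artinian, left and right Noetherian, simple domains that are left and right SI are known; the following question is posed in~\cite{CS}.

\begin{quote}
\emph{Is every simple left Noetherian left SI-domain right SI?}
\end{quote}

The simplest candidates suggest the answer yes. If $D$ is a commutative field with a derivation $\delta$, then in $D[x;\delta]$ the defining relation $xa=ax+\delta(a)$ is preserved by $x\mapsto -x$, $a\mapsto a$ with products reversed: it becomes $-ax=-xa+\delta(a)$. So $D[x;\delta]$ is anti-isomorphic to itself, and left SI and right SI coincide there. Nevertheless the answer is no.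

To state our results, let $k$ be a field. We call $(D,\sigma,\delta)$ a \emph{$k$-triple} if $D$ is a skew field containing $k$ in its center, $\sigma$ is a $k$-algebra endomorphism of $D$ (automatically injective), and $\delta\colon D\to D$ is a $k$-linear \emph{$\sigma$-derivation}:
\[
\delta(ab)=\sigma(a)\delta(b)+\delta(a)b .
\]
In particular $\delta(1)=0$. The elements of the Ore extension $D[x;\sigma,\delta]$ are the polynomials $\sum a_ix^i$ with coefficients on the left, multiplied by the rule $xa=\sigma(a)x+\delta(a)$. A $k$-triple $(D',\sigma',\delta')$ \emph{extends} $(D,\sigma,\delta)$ if $D\subseteq D'$ and $\sigma',\delta'$ restrict to $\sigma,\delta$ on $D$.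

\begin{theoremA}
Let $k$ be a field. There are a skew field $D\supseteq k$ with $k$ central, a non-surjective $k$-algebra endomorphism $\sigma$ of $D$, and a $k$-linear $\sigma$-derivation $\delta$ of $D$ such that $R=D[x;\sigma,\delta]$ is a simple left principal ideal domain that is left SI. The ring $R$ is not right Ore and not right SI.
\end{theoremA}

The idea is that, for $D[x;\sigma,\delta]$, being left SI will follow from a property of $\delta$ alone: enough linear equations in $\delta$ must be solvable in $D$. This property does not see whether $\sigma$ is surjective, whereas the right Ore condition for $D[x;\sigma,\delta]$ depends on exactly that. So we start from a non-surjective $\sigma$ and adjoin solutions freely, taking care that $\sigma$ stays non-surjective.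

The second result says that the failure of the right Ore condition is the only way in which symmetry can break.

\begin{theoremB}
Let $R$ be a left SI-domain. Then $R$ is left Noetherian, left hereditary, left Ore and simple, and the following are equivalent:
\begin{enumerate}
\item[(1)] $R$ is right SI;
\item[(2)] $R$ is right Ore;
\item[(3)] $R$ is right Noetherian;
\item[(4)] $R$ contains no infinite direct sum of nonzero right ideals.
\end{enumerate}
\end{theoremB}

\begin{theoremC}
Let $k$ be a field and $(D_0,\sigma_0,\delta_0)$ any $k$-triple. Then $D_0[x;\sigma_0,\delta_0]$ embeds in some $R=D[x;\sigma,\delta]$, with $(D,\sigma,\delta)$ extending $(D_0,\sigma_0,\delta_0)$, such that $R$ is a simple left principal ideal domain, not a skew field, left SI, with a unique simple left module up to isomorphism; and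
\[
R\text{ is right SI}\iff R\text{ is right Ore}\iff \sigma_0\text{ is surjective}.
\]
\end{theoremC}

Taking the prime field for $k$, this applies to every Ore extension of a skew field: $\sigma_0$ fixes the prime field, and $\delta_0$ kills it because $\delta_0(1)=0$.

Section~\ref{sec:left} reduces left SI to the solvability of equations, and Section~\ref{sec:right} shows what a non-surjective $\sigma$ does on the right. Section~\ref{sec:hand} solves one equation by hand and isolates the difficulties; Sections~\ref{sec:coprod} and~\ref{sec:construct} overcome them and prove Theorem~A. Section~\ref{sec:BC} proves Theorems~B and~C.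

\section{Left SI from solvable equations}\label{sec:left}

We use these standard facts. \emph{Baer's criterion}: a left module $V$ is injective if every homomorphism from a left ideal $I$ to $V$ extends to $R$. Over a left Noetherian ring, direct sums of injective left modules are injective. A module is semisimple (a direct sum of simple modules) if and only if it is a sum of simple modules, if and only if each submodule is a direct summand. Submodules, quotients and direct sums of singular modules are singular. If $I$ is an essential left ideal, then $R/I$ is singular: for $r\in R$ the left ideal $\{s: sr\in I\}$ is essential, because for a left ideal $L\neq0$ either $Lr=0$, or $Lr\cap I\ne0$ gives $l\in L$ with $0\ne lr\in I$.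

\begin{lemma}\label{lem:div}
Let $R$ be a domain.
\begin{enumerate}
\item[(i)] If $E$ is an injective left module, then $fE=E$ for every nonzero $f\in R$.
\item[(ii)] If every left ideal of $R$ is principal and $V$ is a left module with $fV=V$ for every nonzero $f\in R$, then $V$ is injective.
\item[(iii)] If $R$ is left SI, then $R$ is simple.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $f\ne0$. As $R$ is a domain, for each $v$ in a left module $V$ there is a unique homomorphism $Rf\to V$ with $f\mapsto v$. It extends to $R$ if and only if $v=fw$ for some $w\in V$ (the image of $1$). This gives (i), and with Baer's criterion (ii).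

For (iii), let $I$ be a two-sided ideal with $0\ne I\neq R$, and let $0\ne f\in I$. For $0\ne r\in R$ we have $0\ne fr\in I\cap Rr$, so $I$ is essential as a left ideal, and $R/I$ is singular, hence injective. By (i), $f(R/I)=R/I\ne0$. But $fR\subseteq I$, so $f(R/I)=0$, a contradiction.
\end{proof}

Now let $(D,\sigma,\delta)$ be a $k$-triple and $R=D[x;\sigma,\delta]$. Since $\sigma$ is injective, degrees add in $R$; so $R$ is a domain, its units are the nonzero constants, and $x$ is not a unit. The leading coefficient of $bx^j\cdot g$, for $g$ of degree $m$ with leading coefficient $g_m$, is $b\,\sigma^j(g_m)$, and a suitable $b\in D$ gives it any prescribed value. Hence, for $g\ne0$, we can divide with remainder, $f=qg+r$ with $\deg r<\deg g$, and \emph{every left ideal of $R$ is principal}. In particular $R$ is left Noetherian, and for $g\ne 0$ the left $D$-space $R/Rg$ has dimension $\deg g$.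

The module to study is $V=D$, on which $D$ acts by left multiplication and $x\cdot d=\delta(d)$. The action respects the defining relation:
\[
x\cdot(ad)=\delta(ad)=\sigma(a)\delta(d)+\delta(a)d=(\sigma(a)x+\delta(a))\cdot d .
\]
As $\dim_DV=1$, $V$ is a simple $R$-module. A monic polynomial $f=x^n+\sum_{i<n}a_ix^i$ acts on it as the operator
\[
f\cdot d=\delta^n(d)+\sum_{i<n}a_i\delta^i(d).
\]
By Lemma~\ref{lem:div}, $V$ is injective if and only if all equations $f\cdot d=c$ with $f$ monic of degree at least $1$ are solvable. We ask for slightly more, namely a nonzero solution also when $c=0$:

\medskip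
\noindent$(\ast)$ \emph{for all $n\ge1$ and $a_0,\dots,a_{n-1},c\in D$ there is a nonzero $d\in D$ with $\delta^n(d)+\sum_{i<n}a_i\delta^i(d)=c$.}
\medskip

\begin{example}[the smallest case]\label{ex:small}
Suppose only that some $d\in D$ satisfies $\delta(d)=1$. Then $R/Rx^2\cong V^2$. Indeed $x^2$ kills both $1$ and $d$ in $V$, so $r\mapsto(r\cdot1,r\cdot d)$ induces a homomorphism $R/Rx^2\to V^2$. Its image contains $(1,d)$ and $x\cdot(1,d)=(0,1)$, which span $V^2$ over $D$, and both sides have $D$-dimension $2$. So the potentially non-split module $R/Rx^2$ becomes semisimple once $\delta(d)=1$ has a solution.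
\end{example}

With all equations solvable, the same happens for every torsion module.

\begin{proposition}\label{prop:leftSI}
Let $(D,\sigma,\delta)$ satisfy $(\ast)$. Then $R=D[x;\sigma,\delta]$ is a simple left principal ideal domain, is not a skew field, is left SI, and $V$ is its only simple left module up to isomorphism.
\end{proposition}

\begin{proof}
We have seen that $R$ is a left principal ideal domain and that $x$ is not a unit.

\emph{$V$ is injective.} By $(\ast)$ every monic polynomial of positive degree acts surjectively on $V$, and so do the nonzero constants. After multiplication by a nonzero constant this covers all nonzero $f\in R$, and Lemma~\ref{lem:div}(ii) applies.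

\emph{If $f\ne0$ has degree $n$, then $R/Rf\cong V^n$.} The case $n=0$ is trivial. Let $n\ge1$. By $(\ast)$ with $c=0$ (after scaling $f$ to be monic) there is a nonzero $d\in V$ with $f\cdot d=0$. The map $r\mapsto r\cdot d$ from $R$ to the simple module $V$ is onto. Its kernel is a left ideal $Rg$ containing $f$, and $\deg g=\dim_DV=1$. Write $f=hg$ with $\deg h=n-1$. Right multiplication by $g$ induces $R/Rh\cong Rg/Rf$, so $Rg/Rf\cong V^{n-1}$ by induction. This module is injective, so the exact sequence
\[
0\to Rg/Rf\to R/Rf\to R/Rg\to 0,\qquad R/Rg\cong V,
\]
splits, and $R/Rf\cong V^n$.

\emph{Simple modules.} Since $0\ne Rx\ne R$, the module ${}_RR$ is not simple. So a simple left module has the form $R/Rf$ with $f\neq0$, and by the previous step it is isomorphic to $V$.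

\emph{Left SI and simple.} Let $M$ be a singular left module. Each $m\in M$ is killed by some $f\ne0$, so $Rm$ is a quotient of $R/Rf\cong V^{\deg f}$. Thus $M$ is a sum, hence a direct sum, of copies of $V$. As $V$ is injective and $R$ is left Noetherian, $M$ is injective. So $R$ is left SI, and it is simple by Lemma~\ref{lem:div}(iii).
\end{proof}

The nonzero solutions for $c=0$ provided the factor $g$ of degree one, and thereby showed that $V$ is the only simple module; surjectivity made $V$ injective. The only property of $\sigma$ that was used is injectivity.

\section{The right side}\label{sec:right}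

\begin{lemma}\label{lem:sum}
Let $a,b$ be nonzero elements of a domain $R$ with $aR\cap bR=0$. Then the sum $\sum_{i\ge0}a^ibR$ is direct. In particular a right Noetherian domain is right Ore.
\end{lemma}

\begin{proof}
In a nontrivial relation $\sum_{i\ge j}a^ibr_i=0$ with $r_j\ne0$ cancel $a^j$. Then $br_j=-\sum_{i>j}a^{i-j}br_i\in aR\cap bR=0$, so $r_j=0$, a contradiction. The last claim follows because a right Noetherian ring contains no infinite direct sum of nonzero right ideals.
\end{proof}

\begin{lemma}\label{lem:ore}
Let $(D,\sigma,\delta)$ be a $k$-triple and $R=D[x;\sigma,\delta]$. If $t\in D\setminus\sigma(D)$, then $xR\cap txR=0$. If $\sigma$ is surjective, then every right ideal of $R$ is principal. Hence $R$ is right Ore if and only if $\sigma$ is surjective.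
\end{lemma}

\begin{proof}
Let $t\in D\setminus\sigma(D)$; in particular $t\ne0$. Suppose $xp=txq\ne0$. Then $p$ and $q$ have the same degree $m$. With leading coefficients $p_m,q_m$, comparing the coefficients of $x^{m+1}$ gives $\sigma(p_m)=t\,\sigma(q_m)$. So $t=\sigma(p_mq_m^{-1})\in\sigma(D)$, a contradiction. This proves the first claim, and it shows that $R$ is not right Ore if $\sigma$ is not surjective.

If $\sigma$ is surjective, it is an automorphism. The leading coefficient of $g\cdot bx^j$, for $g$ of degree $m$ with leading coefficient $g_m$, is $g_m\sigma^m(b)$, which can be prescribed by choosing $b$. So division with remainder $f=gq+r$ is possible for $g\ne0$, and every right ideal is principal. Then $R$ is right Ore by Lemma~\ref{lem:sum}.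
\end{proof}

\begin{lemma}\label{lem:SIore}
A right SI-domain is right Ore; symmetrically, a left SI-domain is left Ore.
\end{lemma}

\begin{proof}
Let $R$ be a right SI-domain; we may assume that $R$ is not a skew field. The idea is that an infinite direct sum of nonzero right ideals would produce a cyclic singular module with an infinite direct sum as a direct summand.

\emph{$R$ has an essential right ideal $J\ne R$.} Suppose not. For a right ideal $I$ choose, by Zorn's lemma, a right ideal $C$ maximal with $I\cap C=0$. Then $I\oplus C$ is essential, hence equal to $R$. So every right ideal is a direct summand of $R_R$, that is, of the form $eR$ with $e=e^2$. In a domain $e\in\{0,1\}$, so $R$ is a skew field, contrary to assumption.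

\emph{Two nonzero principal right ideals meet.} Suppose $aR\cap bR=0$ with $a,b\ne0$, and put $u_i=a^ib$. By Lemma~\ref{lem:sum} we have $W=\bigoplus_{i\ge0}u_iR\subseteq R$. Choose a right ideal $C$ maximal with $W\cap C=0$, so that $W\oplus C$ is essential in $R$, and let
\[
E=\bigoplus_{i\ge0}u_iJ\oplus C .
\]
Left multiplication by $u_i$ is an isomorphism $R\to u_iR$ of right modules taking $J$ to $u_iJ$, so $u_iJ$ is essential in $u_iR$. Direct sums of essential inclusions are essential, so $E$ is essential in $W\oplus C$ and hence in $R$. Therefore $R/E$ is singular. By the modular law $W\cap E=\bigoplus u_iJ$, so $R/E$ contains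
\[
N=(W+E)/E\cong\bigoplus_{i\ge0}u_iR/u_iJ\cong\bigoplus_{i\ge0}R/J .
\]
As a submodule of a singular module, $N$ is singular, hence injective, hence a direct summand of the cyclic module $R/E$. So $N$ is finitely generated. But an infinite direct sum of nonzero modules is not finitely generated, a contradiction.
\end{proof}

So Theorem~A is reduced to a problem about skew fields: \emph{find a $k$-triple $(D,\sigma,\delta)$ that satisfies $(\ast)$ and has $\sigma(D)\ne D$.}

\section{One equation solved by hand}\label{sec:hand}

We first note that no counterexample of the form $D[x;\sigma,\delta]$ can have a commutative $D$.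

\begin{remark}\label{rem:comm}
Let $D$ be commutative. If $\sigma=\mathrm{id}$, then $D[x;\sigma,\delta]$ is anti-isomorphic to itself, as seen in Section~1. If $\sigma(a)\ne a$ for some $a$, then expanding $\delta(ab)=\delta(ba)$ gives $(\sigma(a)-a)\delta(b)=(\sigma(b)-b)\delta(a)$, so $\delta(b)=c(\sigma(b)-b)$ with $c=\delta(a)/(\sigma(a)-a)$. Then $y=x+c$ satisfies $yb=\sigma(b)x+c\sigma(b)=\sigma(b)y$ for all $b\in D$. So $R=D[y;\sigma]$ has the proper nonzero two-sided ideal $Ry$, and by Lemma~\ref{lem:div}(iii) it is not left SI.
\end{remark}

Now start from a simple non-surjective endomorphism,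
\[
D_0=k(t),\qquad \sigma_0(t)=t^2,\qquad \delta_0=0,
\]
and try to solve the equation $\delta(d)=1$ of Example~\ref{ex:small}. We want a new element $d$ and are free to choose $\sigma(d)$; take $\sigma(d)=d$. The product rule then gives
\[
\delta(td)=\sigma(t)\delta(d)+\delta(t)d=t^2,\qquad \delta(dt)=\sigma(d)\delta(t)+\delta(d)t=t ,
\]
so $d$ cannot commute with $t$. We therefore impose no relation between $d$ and $D_0$ except that $d$ commutes with $k$, and pass to the coproduct $S=k(t)*_kk[d]$ of $k$-algebras. A homomorphism from $S$ to a $k$-algebra is given by arbitrary $k$-algebra homomorphisms on $k(t)$ and on $k[d]$. To use this for $\delta$ as well, we view a $\sigma$-derivation as part of a homomorphism: an additive map $\delta$ satisfies the product rule if and only if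
\begin{equation}\label{eq:T2}
a\mapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}
\end{equation}
is multiplicative. So $\sigma(d)=d$ and $\delta(d)=1$ do extend to $S$. For example $\delta(d^2)=2d$, and in the Ore extension of $S$ one has $xd=dx+1$ beside $xt=t^2x$.

Moreover $t$ is still not in the image of $\sigma$ on $S$, which is the subring generated by $k(t^2)$ and $d$: the homomorphism $\varepsilon\colon S\to k(t)$ that fixes $k(t)$ and sends $d$ to $0$ maps this image onto $k(t^2)$, while $\varepsilon(t)=t\notin k(t^2)$.

But $S$ is not a skew field. A single inverse is no problem: if $u$ and $\sigma(u)$ are invertible, then $uu^{-1}=1$ forces $\delta(u^{-1})=-\sigma(u)^{-1}\delta(u)u^{-1}$. In the skew field $U\supseteq S$ that we shall use, however, the elements are entries of inverses of \emph{matrices} over $S$. This raises three questions.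
\begin{itemize}
\item Does $\sigma$ extend to $U$? It must send matrices over $S$ that are invertible over $U$ to matrices of the same kind.
\item Does $\delta$ extend to $U$? By \eqref{eq:T2}, this is a question about block triangular matrices, and it reduces to the first one.
\item Is $t$ still outside the image of $\sigma$ on $U$? The map $\varepsilon$ is of no use here, since $\varepsilon(d)=0$ although $d$ is invertible in $U$.
\end{itemize}
The first and third questions are answered by the two parts of Lemma~\ref{lem:key}.

\section{Coproducts and full matrices}\label{sec:coprod}

Let $K$ be a skew field. A \emph{$K$-ring} is a ring $A$ with a homomorphism $K\to A$; the image of $K$ need not be central. The \emph{coproduct} $A*_KB$ is the $K$-ring through which pairs of $K$-ring homomorphisms $A\to C$, $B\to C$ factor uniquely. A \emph{fir} (free ideal ring) is a ring in which every left ideal and every right ideal is free, of unique rank. Skew fields and free algebras $k\langle X\rangle$ are firs.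

\medskip
\noindent\textbf{(F1)} (\cite{CohnMZ,CohnJA}; see also \cite{Bergman}.) \emph{Let $K$ be a skew field and $A,B$ nonzero $K$-rings. Then $A$ and $B$ embed in $A*_KB$, and $A\cap B=K$ there. If $A$ and $B$ are firs, so is $A*_KB$.}
\medskip

An $n\times n$ matrix over a ring is \emph{full} if it is not a product $BC$ with $B$ of size $n\times m$, $C$ of size $m\times n$ and $m<n$. Such a factorization survives every homomorphism, and over a skew field it bounds the rank by $m$. Hence \emph{a non-full matrix becomes singular under every homomorphism to a skew field}. Over a fir all other square matrices can be inverted at once: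

\medskip
\noindent\textbf{(F2)} (\cite[Ch.~7, \S\S7.1, 7.5]{CohnFR}, \cite[Ch.~7]{CohnFIR}.) \emph{Let $S$ be a fir and $\Phi$ the set of all full square matrices over $S$. The universal localization $U(S)=S_\Phi$, that is, the universal $S$-ring over which all matrices in $\Phi$ become invertible, is a skew field; the map $S\to U(S)$ is injective; and every element of $U(S)$ is an entry of $A^{-1}$ for some $A\in\Phi$.}
\medskip

Consequently a square matrix over $S$ is full if and only if it is invertible over $U(S)$, and every homomorphism $S\to T$ that sends full matrices to invertible ones extends uniquely to $U(S)\to T$.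

For a skew field $D$ containing $k$ in its center, put $D_k\langle X\rangle=D*_kk\langle X\rangle$; this is a fir by (F1). The elements of $k$ are central in $D_k\langle X\rangle$, and also in $U(D_k\langle X\rangle)$: if $\lambda$ commutes with the entries of an invertible matrix $A$, then it commutes with the entries of $A^{-1}$.

Enlarging the coefficients from $D_0$ to $D$ could, a priori, make a full matrix factor, or let a new element of $D$ become expressible over the smaller ring. The next lemma excludes both. The device is a second skew field $F$, in which $D$ and $U(S_0)$ are amalgamated over $D_0$ in a controlled way.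

\begin{lemma}\label{lem:key}
Let $D_0\subseteq D$ be skew fields containing $k$ in their centers, $S_0=(D_0)_k\langle X\rangle$, $S=D_k\langle X\rangle$, $U_0=U(S_0)$ and $U=U(S)$.
\begin{enumerate}
\item[(i)] Full matrices over $S_0$ are full over $S$. Hence $S_0\to S\to U$ extends to an embedding $U_0\to U$.
\item[(ii)] If $U_0$ is identified with its image in $U$, then $U_0\cap D=D_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By the universal properties, $S=D*_{D_0}S_0$. Let
\[
T=D*_{D_0}U_0,\qquad F=U(T).
\]
Here $T$ is a fir by (F1), so $F$ is a skew field containing $T$ by (F2). The inclusion $S_0\subseteq U_0$ induces a homomorphism $S=D*_{D_0}S_0\to D*_{D_0}U_0=T\subseteq F$, whose restriction to $D$ is the inclusion $D\subseteq T$ and whose composite with $S_0\to S$ is the inclusion $S_0\subseteq U_0\subseteq T$. We compare the two maps from $S$ to the skew fields $U$ and $F$.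

(i) Let $A$ be full over $S_0$. Then $A$ is invertible over $U_0$, hence over $F$. If $A$ were not full over $S$, its image over $F$ would be singular. So $A$ is full over $S$ and invertible over $U$. By (F2), $S_0\to U$ extends to $U_0\to U$, which is injective because $U_0$ is a skew field.

(ii) Clearly $D_0\subseteq U_0\cap D$. Let $t\in D$ be equal, in $U$, to an element of $U_0$. By (F2) that element is the $(i,j)$ entry $e_i^TA^{-1}e_j$ of $A^{-1}$ for some full matrix $A$ over $S_0$, where $e_i,e_j$ are standard column vectors. We express this equality as the singularity of a matrix over $S$:
\[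
B=\begin{pmatrix}A&e_j\\e_i^T&t\end{pmatrix},\qquad
\begin{pmatrix}I&0\\-e_i^TA^{-1}&1\end{pmatrix}B=\begin{pmatrix}A&e_j\\0&t-e_i^TA^{-1}e_j\end{pmatrix}.
\]
The second identity holds over any $S$-ring over which $A$ is invertible. Over a skew field of this kind, $B$ is singular if and only if $t=e_i^TA^{-1}e_j$. Over $U$ this equality holds, so $B$ is singular over $U$, and hence $B$ is not full over $S$. Therefore $B$ is singular over $F$ as well. As $A$ is invertible over $F$, we get $t=e_i^TA^{-1}e_j$ in $F$. Here the left side lies in $D$, and the right side lies in $U_0$, because $A$ is already invertible over $U_0$. Both are subrings of $T\subseteq F$, and $D\cap U_0=D_0$ in $T$ by (F1). So $t\in D_0$.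
\end{proof}

\section{Adjoining all solutions}\label{sec:construct}

\begin{proposition}\label{prop:step}
Every $k$-triple $(D,\sigma,\delta)$ has an extension $(D',\sigma',\delta')$ such that
\begin{enumerate}
\item[(a)] for all $n\ge1$ and $a_0,\dots,a_{n-1},c\in D$ there is a nonzero $d\in D'$ with $\delta'^{\,n}(d)+\sum_{i<n}a_i\delta'^{\,i}(d)=c$;
\item[(b)] $\sigma'(D')\cap D=\sigma(D)$;
\item[(c)] if $\sigma$ is surjective, so is $\sigma'$.
\end{enumerate}
\end{proposition}

\begin{proof}
We treat all equations at once. An equation of order $n$ needs $n$ indeterminates, which will play the roles of $d,\delta'(d),\dots,\delta'^{\,n-1}(d)$; the equation itself then dictates $\delta'^{\,n}(d)$. Let $P$ be the set of all data $p=(n;a_0,\dots,a_{n-1};c)$ as in (a), write $n(p)=n$, and let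
\[
X=\{d_{p,i}:p\in P,\ 0\le i<n(p)\},\qquad S=D_k\langle X\rangle,\qquad D'=U=U(S).
\]

\emph{The endomorphism $\sigma'$.} Let $D_0=\sigma(D)$, $S_0=(D_0)_k\langle X\rangle$ and $U_0=U(S_0)$, embedded in $U$ by Lemma~\ref{lem:key}(i). The isomorphism $\sigma\colon D\to D_0$ and the identity on $X$ define
\[
\sigma_S\colon S\xrightarrow{\ \cong\ }S_0\hookrightarrow S .
\]
The isomorphism carries full matrices to full matrices over $S_0$, and these are full over $S$ by Lemma~\ref{lem:key}(i). So $S\xrightarrow{\sigma_S}S\subseteq U$ sends full matrices to invertible ones and extends uniquely to $\sigma'\colon U\to U$. By uniqueness $\sigma'$ is the composite $U\cong U_0\hookrightarrow U$, so its image is $U_0$. Now (b) is Lemma~\ref{lem:key}(ii). If $\sigma$ is surjective, then $D_0=D$, $S_0=S$ and $U_0=U$, which is (c). Finally, $\sigma'$ fixes $k$, which is central in $U$, so $\sigma'$ is a $k$-algebra endomorphism.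

\emph{The derivation $\delta'$.} Let $T_2(U)$ be the ring of upper triangular $2\times2$ matrices over $U$, and define $\psi\colon S\to T_2(U)$ by
\[
\psi(a)=\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}\quad(a\in D),\qquad
\psi(d_{p,i})=\begin{pmatrix}d_{p,i}&d_{p,i}^+\\0&d_{p,i}\end{pmatrix},
\]
where, for $p=(n;a_0,\dots,a_{n-1};c)$,
\[
d_{p,i}^+=d_{p,i+1}\ \ (i<n-1),\qquad d_{p,n-1}^+=c-\sum_{i<n}a_id_{p,i}.
\]
By \eqref{eq:T2}, $\psi$ is a homomorphism on $D$; it is $k$-linear there, and on the free algebra $k\langle X\rangle$ the images of the generators are arbitrary. So $\psi$ is well defined on $S=D*_kk\langle X\rangle$. Its $(1,1)$ component is $\sigma_S$ and its $(2,2)$ component is the inclusion $S\subseteq U$.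

Let $A$ be a full $m\times m$ matrix over $S$. Viewed as a $2m\times2m$ matrix over $U$ and after the same permutation of rows and columns, $\psi(A)$ has the form
\[
\begin{pmatrix}\sigma_S(A)&*\\0&A\end{pmatrix}.
\]
Both diagonal blocks are invertible over $U$, so this matrix is invertible, and its inverse has the same block triangular form. Undoing the permutation, we see that $\psi(A)$ is invertible over $T_2(U)$. Hence $\psi$ extends to a homomorphism $\Psi\colon U\to T_2(U)$. Its diagonal components extend $\sigma_S$ and the inclusion $S\subseteq U$, so by uniqueness they are $\sigma'$ and $\mathrm{id}_U$. The $(1,2)$ component $\delta'$ of $\Psi$ is therefore a $\sigma'$-derivation of $U$. It extends $\delta$, so it vanishes on $k$, and $\delta'(\lambda u)=\lambda\delta'(u)$ for $\lambda\in k$. Thus $(U,\sigma',\delta')$ is a $k$-triple extending $(D,\sigma,\delta)$.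

\emph{Solutions.} Given $p$, let $d=d_{p,0}$, which is nonzero since $S$ embeds in $U$. From $\delta'(d_{p,i})=d_{p,i}^+$ we get $\delta'^{\,i}(d)=d_{p,i}$ for $i<n$ and $\delta'^{\,n}(d)=c-\sum_{i<n}a_i\delta'^{\,i}(d)$. This is (a).
\end{proof}

The new elements of $D'$ give rise to new equations, so we iterate.

\begin{corollary}\label{cor:closure}
Every $k$-triple $(D_0,\sigma_0,\delta_0)$ has an extension $(D,\sigma,\delta)$ that satisfies $(\ast)$ and $\sigma(D)\cap D_0=\sigma_0(D_0)$. If $\sigma_0$ is surjective, so is $\sigma$.
\end{corollary}

\begin{proof}
Iterating Proposition~\ref{prop:step} we obtain $k$-triples $(D_m,\sigma_m,\delta_m)$, $m\ge0$, each extending the previous one. Let $D=\bigcup D_m$, with the induced maps $\sigma,\delta$; this is a $k$-triple. The coefficients $a_0,\dots,a_{n-1},c$ of an equation over $D$ lie in some $D_m$, so it has a nonzero solution in $D_{m+1}$; this is $(\ast)$. By (b) and induction on $m$,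
\[
\sigma_{m+1}(D_{m+1})\cap D_0=\bigl(\sigma_{m+1}(D_{m+1})\cap D_m\bigr)\cap D_0=\sigma_m(D_m)\cap D_0=\sigma_0(D_0),
\]
and taking unions gives $\sigma(D)\cap D_0=\sigma_0(D_0)$. The last claim follows from (c).
\end{proof}

\begin{proof}[Proof of Theorem A]
Let $D_0=k(t)$, $\sigma_0(t)=t^2$, $\delta_0=0$. Then $t\notin\sigma_0(D_0)=k(t^2)$, since an equation $t\,g(t^2)=h(t^2)$ with polynomials $g\ne0$ and $h$ equates an odd degree with an even one (or with $h=0$). Let $(D,\sigma,\delta)$ be the extension from Corollary~\ref{cor:closure}. As $t\in D_0$ and $\sigma(D)\cap D_0=\sigma_0(D_0)$, we have $t\notin\sigma(D)$, so $\sigma$ is not surjective. By Proposition~\ref{prop:leftSI}, $R=D[x;\sigma,\delta]$ is a simple left principal ideal domain that is left SI. By Lemma~\ref{lem:ore} it is not right Ore, and so by Lemma~\ref{lem:SIore} it is not right SI.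
\end{proof}

\section{When is a left SI-domain right SI?}\label{sec:BC}

We now prove Theorem~B. Its core is that left SI passes to the right side as soon as $R$ has a two-sided skew field of quotients $K$. The bridge is the duality between right and left submodules of $K$: once finitely generated right ideals are known to be projective, it turns the lattice of submodules of the semisimple module $R/Ra$ upside down into that of $(R/aR)_R$.

\begin{proof}[Proof of Theorem B]
A skew field has all the properties listed, so assume that $R$ is not a skew field.

\emph{Automatic properties.} $R$ is simple by Lemma~\ref{lem:div}(iii) and left Ore by Lemma~\ref{lem:SIore}. So all nonzero left ideals are essential. If $M$ is a singular left module, each submodule of $M$ is singular, hence injective, hence a direct summand; so $M$ is semisimple. In particular, for a left ideal $I\ne0$ the cyclic module $R/I$ is semisimple of finite length. An ascending chain of left ideals above $I$ therefore stabilizes, and $R$ is left Noetherian. For any left module $M$ with injective hull $E(M)$, the module $E(M)/M$ is singular because $M$ is essential in $E(M)$. So it is injective, and $M$ has injective dimension at most $1$.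 Hence $\operatorname{Ext}^1(I,M)\cong\operatorname{Ext}^2(R/I,M)=0$ for every left ideal $I$ and every $M$; that is, $R$ is left hereditary. Recall that over a left hereditary ring all submodules of free left modules are projective.

\emph{The implications around (2).} (1)$\Rightarrow$(2) is Lemma~\ref{lem:SIore}, (3)$\Rightarrow$(4) is clear, and (4)$\Rightarrow$(2) is Lemma~\ref{lem:sum}. It remains to derive (3) and (1) from (2). So let $R$ be right Ore. Being left Ore too, it has a two-sided skew field of quotients $K$, whose elements can be written both as $s^{-1}r$ and as $rs^{-1}$.

\emph{Step 1: every nonzero finitely generated right ideal $J=\sum_{i=1}^ma_iR$ is projective.} We realize $J$ as the dual of a projective left module. Consider the row $\alpha=(a_1,\dots,a_m)\ne0$ in the left module $R^m$, and let $N=R^m\cap K\alpha$. An element of $N$ has the form $s^{-1}r\alpha$ with $r,s\in R$, $s\ne0$, and is taken into $R\alpha$ by $s$; so $N/R\alpha$ is torsion.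

The module $R^m/N$ embeds in $K^m/K\alpha\cong K^{m-1}$ as a finitely generated left $R$-submodule. By the right Ore condition the coordinates of its generators have a common right denominator $s$, so it lies in $(Rs^{-1})^{m-1}\cong R^{m-1}$. As $R$ is left hereditary, $R^m/N$ is projective, and hence $N$ is a direct summand of $R^m$. Consider the restriction maps of right $R$-modules
\[
\operatorname{Hom}(R^m,R)\to\operatorname{Hom}(N,R)\to\operatorname{Hom}(R\alpha,R)\cong R,
\]
where the last isomorphism is $\varphi\mapsto\varphi(\alpha)$. The first map is onto, since $N$ is a summand. The second is injective: if $\varphi(\alpha)=0$ and $y\in N$, then $sy\in R\alpha$ for some $s\ne0$, so $s\varphi(y)=0$ and $\varphi(y)=0$. The composite takes the homomorphism $(z_i)\mapsto\sum z_ir_i$ to $\sum a_ir_i$, so its image is $J$. Therefore $J\cong\operatorname{Hom}(N,R)$, a direct summand of $\operatorname{Hom}(R^m,R)\cong R^m$ as a right module.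

\emph{Step 2: duality.} For a right $R$-submodule $J$ and a left $R$-submodule $L$ of $K$ put
\[
J^*=\{q\in K:qJ\subseteq R\},\qquad L^*=\{p\in K:Lp\subseteq R\}.
\]
These are a left and a right submodule, respectively; the operation reverses inclusions, and $J\subseteq J^{**}$, $L\subseteq L^{**}$. If $J\ne0$, every homomorphism $\varphi\colon J\to R$ is left multiplication by an element of $J^*$: fix $0\ne a\in J$; for $0\ne b\in J$ write $a^{-1}b=rs^{-1}$ with $r,s\in R$, so that $ar=bs$, $\varphi(a)r=\varphi(b)s$ and $\varphi(b)=\varphi(a)a^{-1}b$. On the left, for $0\ne a,b\in L$ and $\varphi\colon L\to R$, write $ba^{-1}=s^{-1}r$; then $sb=ra$ yields $\varphi(b)=ba^{-1}\varphi(a)$, so $\varphi$ is right multiplication by an element of $L^*$.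

If $J\ne0$ is finitely generated and projective, a dual basis therefore consists of elements $b_i\in J$, $q_i\in J^*$ with $b=\sum b_iq_ib$ for all $b\in J$, so that $\sum b_iq_i=1$. If $J^*p\subseteq R$, then $p=\sum b_i(q_ip)\in J$. Thus $J^{**}=J$. For a finitely generated projective $L\ne0$ there are likewise $p_i\in L^*$, $l_i\in L$ with $\sum p_il_i=1$, and $qL^*\subseteq R$ gives $q=\sum(qp_i)l_i\in L$. So $L^{**}=L$.

Now fix $0\ne a\in R$. We have $R^*=R$, $(aR)^*=Ra^{-1}$ and $(Ra^{-1})^*=aR$. So $aR\subseteq J\subseteq R$ implies $R\subseteq J^*\subseteq Ra^{-1}$. The module $Ra^{-1}/R\cong R/Ra$ (via right multiplication by $a$) is semisimple of finite length. By Step~1, $J=J^{**}$ for finitely generated $J$, so $J\mapsto J^*$ is injective and order-reversing from the finitely generated right ideals containing $aR$ to the left modules between $R$ and $Ra^{-1}$, that is, to the submodules of a module of finite length. Hence chains of such $J$ have bounded length. A right ideal containing $aR$ that is not finitely generated would contain an infinite strictly ascending chain of finitely generated right ideals $aR\subsetneq aR+b_1R\subsetneq aR+b_1R+b_2R\subsetneq\cdots$; so all right ideals containing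 $aR$ are finitely generated. Since every nonzero right ideal contains some $aR$ with $a\ne0$, $R$ is right Noetherian. This is (3).

Conversely, a left module $L$ with $R\subseteq L\subseteq Ra^{-1}\cong R$ is isomorphic to a left ideal, hence finitely generated and projective. So $L^{**}=L$, and $aR\subseteq L^*\subseteq R$. Therefore $J\mapsto J^*$ and $L\mapsto L^*$ are mutually inverse anti-isomorphisms between the lattice of submodules of $(R/aR)_R$ and that of the semisimple module $R/Ra$. The latter lattice is complemented, so the former is too: every submodule of $(R/aR)_R$ is a direct summand, and $(R/aR)_R$ is semisimple.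

\emph{Step 3: $R$ is right SI.} A cyclic singular right module is a quotient of some $R/aR$ with $a\ne0$, hence semisimple by Step~2. So every singular right module, being the sum of its cyclic submodules, is semisimple. Let $Q$ be a simple singular right module, $I\ne0$ a right ideal, and $0\to Q\to M\to R/I\to0$ exact. Since $R$ is right Ore, nonzero right ideals are essential, and both $R/I$ and $Q$ are torsion. For $y\in M$ there are thus nonzero $s,s'\in R$ with $ys\in Q$ and $yss'=0$. Hence $M$ is torsion, that is, singular. So $M$ is semisimple and the sequence splits. Thus $\operatorname{Ext}^1(R/I,Q)=0$ for every nonzero right ideal $I$, and $Q$ is injective by Baer's criterion. An arbitrary singular right module is a direct sum of such modules $Q$, and it is injective because $R$ is right Noetherian. This is (1).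
\end{proof}

The right Ore condition entered Step~1 through the common right denominator, Step~2 through the right fractions in $K$, and Step~3 through the torsion of $M$. In the ring of Theorem~A all four conditions fail; condition (4), for instance, is violated by $\bigoplus_{i\ge0}x^itxR$.

\begin{proof}[Proof of Theorem C]
Let $(D,\sigma,\delta)$ be the extension of $(D_0,\sigma_0,\delta_0)$ from Corollary~\ref{cor:closure}, and let $R=D[x;\sigma,\delta]$, which contains $D_0[x;\sigma_0,\delta_0]$ as a subring. Proposition~\ref{prop:leftSI} gives the stated properties of $R$. The first equivalence is Theorem~B. By Lemma~\ref{lem:ore}, $R$ is right Ore if and only if $\sigma$ is surjective. By Corollary~\ref{cor:closure}, $\sigma$ is surjective if $\sigma_0$ is. Conversely, if $\sigma(D)=D$, then $D_0=\sigma(D)\cap D_0=\sigma_0(D_0)$.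
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bergman} G. Bergman, \emph{Modules over coproducts of rings}, Trans. AMS \textbf{200} (1974).

\bibitem{CohnMZ} P. M. Cohn, Math. Z. \textbf{71} (1959).

\bibitem{CohnJA} P. M. Cohn, J. Algebra \textbf{8} (1968).

\bibitem{CohnFR} P. M. Cohn, \emph{Free Rings and Their Relations}, 2nd ed.

\bibitem{CohnFIR} P. M. Cohn, \emph{Free Ideal Rings and Localization in General Rings}.

\bibitem{CS} \emph{Rings With Certain Modules Cs} (as printed: RINGS WITH CERTAIN MODULES CS), \texttt{http://www.math.ac.vn/publications/vjm/VJM\_22/No.\%201-2/1-37.PDF}.

\end{thebibliography}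

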